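# The hyperorder of the solutions of $f^{(k)}-e^{Q}f=1$

## 1. The growth $\log\log M(r,f)\approx M(r,Q)/k$, tested on $Q=z$ and $Q=e^z$

Let $k$ be a positive integer and $Q$ an entire function, and consider
$$f^{(k)}-e^{Q(z)}f=1. \tag{1}$$
This is a linear equation with entire coefficients and leading coefficient $1$, so every solution is entire. How fast must a solution grow? The answer one first guesses comes from two lies: forget the right-hand side, and treat the coefficient as a constant. The equation $f^{(k)}=Af$ has the solution $e^{A^{1/k}z}$, so $f$ should look like $\exp\int e^{Q/k}$. Then $\log\log|f|$ is about $\frac1k\mathrm{Re}\,Q$ where $f$ is large, and we guess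
$$\log\log M(r,f)\approx \tfrac1k M(r,Q),\qquad M(r,g)=\max_{|z|=r}|g(z)| .$$
If $Q$ is transcendental, $M(r,Q)$ grows faster than every power of $r$, and the guess predicts the answer yes to the following question, which is Question 2 of "Differential analogues of the Brück conjecture": if $Q$ is transcendental entire and $f$ solves (1), is $\sigma_2(f)=+\infty$? The word that makes it hard is *every*: the guess has to hold for each solution, not only for the typical one.

**Definitions.** For entire $f$ the Nevanlinna characteristic is $T(r,f)=m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta$. It is nondecreasing in $r$, and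
$$T(r,f)\le\log^+M(r,f)\le 3\,T(2r,f). \tag{2}$$
The order of $f$ is $\limsup \log T(r,f)/\log r$, or equally $\limsup\log\log M(r,f)/\log r$. The *hyperorder* is
$$\sigma_2(f)=\limsup_{r\to\infty}\frac{\log\log T(r,f)}{\log r}.$$
For example, $f=e^{e^z}$ has $\log M(r,f)=e^r$, so by (2) $\frac13e^{r/2}\le T(r,f)\le e^r$, and $\sigma_2(f)=1$ although the order is infinite. A set $E\subset[1,\infty)$ has *finite logarithmic measure* if $\int_E dt/t<\infty$. The union of the intervals $[2^n,2^n(1+n^{-2})]$, $n\ge1$, is such a set. Since $[R,2R]$ has logarithmic measure $\log2$ for every $R$, a set of finite logarithmic measure cannot contain $[R,2R]$ when $R$ is large.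

**Test 0: $Q$ constant.** Then $f=-e^{-Q}$ is a constant solution, and there is no growth at all. So $Q$ must be nonconstant. Keep the function $-e^{-Q}$ in mind; it will come back.

**Test 1: $k=1$, $Q=z$.** Let $\Phi=e^{e^z}$, so that $\Phi'=e^z\Phi$. All solutions are $f=\Phi\cdot\big(c+\int_0^z e^{-e^s}ds\big)$. Since $\Phi$ has period $2\pi i$,
$$f(z+2\pi i)-f(z)=\Phi(z)\int_z^{z+2\pi i}e^{-e^s}\,ds=2\pi i\,\Phi(z).$$
Indeed, in the expansion $e^{-w}=\sum(-w)^n/n!$ with $w=e^s$, each term with $n\ge1$ integrates to $0$ over a period, and the constant term is $1$. The left side is at most $2M(r+2\pi,f)$ for $|z|=r$, so $M(r+2\pi,f)\ge\pi\exp(e^r)$ and $\log\log M(r,f)\ge r-2\pi$. The guess survives, for every $c$.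

But take $c=-\int_0^\infty e^{-e^s}ds$, and call the solution $f_0$. For real $x$, the substitution $t=e^s$ gives
$$|f_0(x)|=e^{e^x}\int_{e^x}^\infty e^{-t}\,\frac{dt}t\le e^{-x}.$$
So $f_0$ is tiny on the very ray where the coefficient $e^z$ is largest. It grows on the parallel line: $f_0(x+2\pi i)=f_0(x)+2\pi i\,e^{e^x}$. One must leave the ray, and go one period of $e^Q$ further, to see the growth.

**Test 2: $k=1$, $Q=e^z$.** Put $S(w)=\sum_{n\ge1}\frac{w^n}{n\cdot n!}$ and $\Phi(z)=\exp(z+S(e^z))$. Then $\Phi'/\Phi=1+\sum_{n\ge1}e^{nz}/n!=e^{e^z}$, and both $e^{e^z}$ and $\Phi$ have period $2\pi i$. In $w=e^z$ we have $1/\Phi=w^{-1}\exp(-S(w))=w^{-1}(1-w+\cdots)$, whose constant term is $-1$. So for every solution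
$$f(z+2\pi i)-f(z)=\Phi(z)\int_z^{z+2\pi i}\frac{ds}{\Phi(s)}=-2\pi i\,\Phi(z),$$
and the shift again settles the matter. Since $n\cdot n!\le(n+1)!$, we have $S(w)\ge(e^w-1-w)/w$ for $w>0$. Hence for large $r$
$$\log\log M(r+2\pi,f)\ge\log S(e^r)\ge e^r-r-1 ,$$
and with (2) this gives $\sigma_2(f)=+\infty$.

**Where the shift stops.** We used a period of $e^Q$. A number $\omega$ is a period of $e^Q$ only if $Q(z+\omega)-Q(z)$ is constant. For $Q=e^{z^2}$ this difference is $e^{z^2}(e^{2\omega z+\omega^2}-1)$. It vanishes at $z=-\omega/2$, so if constant it is $\equiv0$, which forces $\omega=0$. So in general there is no period in the variable $z$.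

## 2. The logarithmic derivative and the competitor $-e^{-Q}$

The first tool a Nevanlinna theorist reaches for is the lemma on the logarithmic derivative: for $f$ entire and nonconstant, $m(r,f^{(k)}/f)=O(\log^+T(r,f)+\log r)$ outside a set of $r$ of finite linear measure.

For the homogeneous equation $g^{(k)}=e^Qg$, $g\not\equiv0$, $Q$ transcendental, it works at once. (Here $g$ is not constant, since otherwise $0=e^Qg$.) We get $T(r,e^Q)=m(r,g^{(k)}/g)\le C(\log^+T(r,g)+\log r)$ off an exceptional set $E_0$ of finite linear measure $\ell$. Every interval $[r,r+\ell+1]$ contains a point outside $E_0$, so by monotonicity $T(r,e^Q)\le C(\log^+T(r+\ell+1,g)+\log(r+\ell+1))$ for all large $r$. Also $e^Q$ has infinite order: otherwise $\mathrm{Re}\,Q\le r^N$ on $|z|=r$ for some $N$ and large $r$, and by the Borel–Carathéodory inequality $Q$ would be a polynomial. Hence $\sigma_2(g)=+\infty$.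

Two solutions of (1) differ by a solution of the homogeneous equation, and $T(r,f_1-f_2)\le T(r,f_1)+T(r,f_2)+\log2$. So at most one solution of (1) can have finite hyperorder. The whole problem is to exclude this one possible exception.

For (1) itself, the same tool gives $e^Q=f^{(k)}/f-1/f$, hence
$$T(r,e^Q)\le m(r,f^{(k)}/f)+m(r,1/f)+\log 2 .$$
The term $m(r,1/f)$ is the exact point of failure. All we know is $m(r,1/f)\le T(r,f)+O(1)$, so we obtain about $T(r,e^Q)\le T(r,f)$, one logarithm short of what is wanted. The term can be as big as the left side locally: for $f_0$ in Test 1 we have $|1/f_0(x)|\ge e^x=|e^{Q(x)}|$ on the positive axis. Where $e^Q$ is huge, a solution can imitate $-e^{-Q}$.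

What gets us past this is hidden in Test 1. The competitor cannot be followed through a full period of $e^Q$, and $e^Q$ *is* always periodic, with period $2\pi i$, in the variable $u=Q$. Near a point where $|Q|$ is maximal, $u=Q$ is a good local coordinate on a region that contains a number of periods growing to infinity. We will see that in this coordinate, after normalization, the equation tends to the equation of Test 1 with general $k$, namely $F^{(k)}=e^vF+1$. If $f$ grew too slowly, a uniform estimate would let us pass to the limit, and produce an entire $F$ growing too slowly for the shift argument.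

## 3. The asymptotic formula, its upper half, and the hyperorder

It costs nothing to replace the right-hand side $1$ by a polynomial.

**Theorem 1.** Let $k\ge1$, let $Q$ be a nonconstant entire function, let $P\not\equiv0$ be a polynomial, and let $f$ be any solution of
$$f^{(k)}-e^{Q}f=P. \tag{3}$$
Then there is a set $E$ of finite logarithmic measure, depending only on $Q$ ($E=\emptyset$ if $Q$ is a polynomial), with
$$\log\log M(r,f)=\frac{1+o(1)}{k}\,M(r,Q)\qquad(r\to\infty,\ r\notin E). \tag{4}$$

**Corollary 2.**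

- (i) If $Q$ is transcendental, then $\lim_{r\to\infty}\frac{\log\log T(r,f)}{\log r}=+\infty$, so $\sigma_2(f)=+\infty$.
- (ii) If $Q$ is a nonconstant polynomial, then $\sigma_2(f)=\deg Q$.
- (iii) In all cases $\limsup_{r\to\infty}\frac{\log\log\log T(r,f)}{\log r}$ equals the order of $Q$.

With $P=1$, part (i) answers the question: yes, for every $k\ge1$, every transcendental entire $Q$ and every solution $f$ of (1), $\sigma_2(f)=+\infty$. The set $E$ is constructed in Section 5. The hard half of (4) is the lower bound.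

**Proposition 3.** For every $\delta\in(0,\frac1{16}]$ and all sufficiently large $r\notin E$: $\ \log M(r,f)>\exp\big((1-6\delta)M(r,Q)/k\big)$.

**Step 1. The upper bound in (4).** The purpose is an estimate for all large $r$, by Gronwall's inequality with well-chosen weights. Let $A(r)=\max_{|z|\le r}\mathrm{Re}\,Q$ and $\Theta=\max(1,e^{A(r)/k})$. On a radius from $0$ to a point of modulus $r$, parametrized by arc length, put $w_j=f^{(j)}\Theta^{-j}$ for $0\le j\le k-1$. Then $|w_j'|=\Theta|w_{j+1}|$ for $j<k-1$, and since $|e^Q|\le\Theta^k$ and $\Theta\ge1$,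
$$|w_{k-1}'|=\Theta^{-(k-1)}|e^Qf+P|\le\Theta|w_0|+\max_{|z|\le r}|P| .$$
Also $|w(0)|_\infty\le\max_{j<k}|f^{(j)}(0)|$. So Gronwall gives $|w|_\infty\le e^{r\Theta}\big(|w(0)|_\infty+r\max_{|z|\le r}|P|\big)$, and therefore $\log M(r,f)\le r\Theta+O(\log r)$. Since $Q$ is nonconstant, $M(r,Q)\ge cr$ for large $r$ with some $c>0$, so $\log r=o(M(r,Q))$. Taking logarithms once more, for all large $r$ (with the left side read as $-\infty$ if $M(r,f)\le 1$),
$$\log\log M(r,f)\le\tfrac1k\max(A(r),0)+\log r+O(1)\le\tfrac{1+o(1)}k\,M(r,Q). \tag{5}$$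
Proposition 3, applied with every $\delta$ (the set $E$ does not depend on $\delta$), together with (5) gives Theorem 1.

**Step 2. Corollary 2 from Proposition 3 and (5).** The purpose is to pass from $M(r,f)$ off $E$ to $T(r,f)$ for all $r$. For large $r$ the interval $[r/4,r/2]$ contains some $r'\notin E$. By monotonicity of $T$, then (2), then Proposition 3 with $\delta=\frac1{16}$,
$$\log T(r,f)\ge\log T(2r',f)\ge\log\big(\tfrac13\log M(r',f)\big)\ge\tfrac5{8k}M(r',Q)-\log3\ge\tfrac1{2k}M(r/4,Q).$$
By (2) and (5), $\log T(r,f)\le\frac{1+o(1)}kM(r,Q)$. Hence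
$$\log M(r/4,Q)-O(1)\le\log\log T(r,f)\le\log M(r,Q)+O(1).$$
If $Q$ is transcendental then $\log M(r,Q)/\log r\to\infty$, which gives (i). If $Q$ is a polynomial then $\log M(r,Q)\sim\deg Q\cdot\log r$, which gives (ii). Taking one more logarithm gives (iii). $\square$

It remains to prove Proposition 3. We begin at the end, with the equation that will appear in the limit.

## 4. The model equation $F^{(k)}=e^vF+1$

The natural size of a solution of $y^{(k)}=e^vy$ on the right is $\exp(ke^{\mathrm{Re}\,v/k})$; for $k=1$ the solution is $e^{e^v}$. The lemma says that an entire solution of the inhomogeneous model cannot have a smaller constant in the exponent on a whole half-plane.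

**Lemma 4.** Let $0<\gamma<1$. There are no entire function $F$ and constants $C_*$, $R_0$ with
$$F^{(k)}=e^vF+1,\qquad |F(v)|\le C_*\exp\big(\gamma k e^{\mathrm{Re}\,v/k}\big)\quad(\mathrm{Re}\,v>R_0). \tag{6}$$

**Step 1. Small homogeneous solutions vanish.** This step makes the shift argument of Test 1 available for all $k$. Let $V$ be the space of entire solutions of $y^{(k)}=e^vy$ for which there is $C_y$ with $|y(v)|\le C_y\exp(\gamma ke^{\mathrm{Re}\,v/k})$ for $\mathrm{Re}\,v>R_0$. Then $\dim V\le k$. Both the equation and the bound are unchanged under $v\mapsto v+2\pi i$, so $y(v)\mapsto y(v+2\pi i)$ is an injective linear map of $V$ into itself. If $V\ne0$, it has an eigenvector $y\neq0$, and the eigenvalue is nonzero: $y(v+2\pi i)=e^{2\pi i\mu}y(v)$. Then $e^{-\mu v}y$ is entire with period $2\pi i$, so $y=e^{\mu v}\sum_{n\in\mathbb Z}a_ne^{nv}$, where $\sum a_nw^n$ converges for all $w\ne0$. Comparing coefficients in $y^{(k)}=e^vy$ gives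
$$(n+\mu)^ka_n=a_{n-1}\qquad(n\in\mathbb Z).$$

Suppose $\mu\notin\mathbb Z$. Then $n+\mu$ never vanishes, so if one coefficient is zero all are; hence all $a_n\neq0$. But $|a_{n-1}/a_n|=|n+\mu|^k\to\infty$ as $n\to-\infty$, which contradicts convergence near $w=0$.

Suppose $\mu\in\mathbb Z$. Renumbering, we may take $\mu=0$. The relation with $n=0$ gives $a_{-1}=0$, and then $a_n=0$ for all $n<0$. For $n\ge0$ we get $a_n=a_0/(n!)^k$, with $a_0\ne0$. For real $v$ and $t=e^{v/k}$,
$$|y(v)|=|a_0|\sum_{n\ge0}\Big(\frac{t^n}{n!}\Big)^k\ge|a_0|\max_n\Big(\frac{t^n}{n!}\Big)^k .$$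
Now $n!\ge(n/e)^n$ gives $\sum_{n>6t}\frac{t^n}{n!}\le\sum_{n>6t}\big(\frac{et}n\big)^n\le\sum_{n\ge1}\big(\frac e6\big)^n<2$, and at most $6t+1$ indices satisfy $0\le n\le6t$. So $\max_nt^n/n!\ge(e^t-2)/(6t+1)$, and $|y(v)|\ge|a_0|\big((e^t-2)/(6t+1)\big)^k$ for large $t$. This contradicts $|y(v)|\le C_ye^{\gamma kt}$, because $\gamma<1$. Hence $V=0$.

**Step 2. The shift.** We now show that $F$ would be periodic, and that this is impossible. If $F$ satisfies (6), then $F(v+2\pi i)-F(v)$ solves the homogeneous equation and satisfies the bound with $2C_*$, so it lies in $V=0$. Thus $F=\sum_{n\in\mathbb Z}a_ne^{nv}$ with $\sum a_nw^n$ convergent for all $w\ne0$, and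
$$n^ka_n=a_{n-1}+\delta_{n0},$$
where $\delta_{n0}$ is the Kronecker delta. For $n=0$ this says $a_{-1}=-1$. For $n=-N\le-1$ it says $a_{-N-1}=(-N)^ka_{-N}$. So $|a_{-N}|=((N-1)!)^k$ for $N\ge1$, and the Laurent series diverges for every $w\ne0$. This contradiction proves the lemma. $\square$

Note what a proof of Proposition 3 must deliver: a limit $F$ that is entire, with a bound on a *full* half-plane, valid for all $\mathrm{Im}\,v$ with one constant.

## 5. The coordinate $u=Q$ near a maximum point

**Definition.** For transcendental $Q=\sum c_nz^n$, the *maximum term* is $\mu(r)=\max_n|c_n|r^n$, and the *central index* $\nu(r)$ is the largest $n$ for which this maximum is attained; $\nu(r)\to\infty$. For $Q=e^z$ and $r\ge1$, $\nu(r)=\lfloor r\rfloor$. For each $r$ fix $z_r$ with $|z_r|=r$ and $|Q(z_r)|=M(r,Q)$.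

We use the following result of Wiman–Valiron theory (Hayman, *Canad. Math. Bull.* 17 (1974), 317–358): for fixed $\tau>\frac12$, outside a set of finite logarithmic measure,
$$Q(z)=(1+o(1))\,Q(z_r)\Big(\frac z{z_r}\Big)^{\nu}\quad\text{uniformly for } |z-z_r|\le r\nu^{-\tau}.$$
As an illustration take $Q=e^z$, $z_r=r$, $z=re^{\zeta/\nu}$ with $\zeta$ bounded: $\log\frac{Q(z)}{Q(r)}-\nu\log\frac zr=r(e^{\zeta/\nu}-1)-\zeta=\zeta\big(\frac r\nu-1\big)+O(1/r)\to0$.

**Step 1. The set $E$.** The purpose is to collect what we need about $Q$ in one formula. Let $Q$ be transcendental, and use the result with $\tau=\frac34$. We also want $\nu$ not too large. Put $\lambda=\log\mu$, a continuous function tending to $\infty$. Off a discrete set, $d\lambda/d\log r=\nu$. So, over large $r$,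
$$\int_{\{\nu>\lambda^2\}}d\log r\le\int\frac{\nu}{\lambda^2}\,d\log r=\int\frac{d\lambda}{\lambda^2}<\infty .$$
By Cauchy's estimate $\mu(r)\le M(r,Q)$, so $\nu\le(\log M(r,Q))^2$ outside a set of finite logarithmic measure. Let $E$ be the union of the two exceptional sets. If $Q$ is a polynomial, let $\nu=\deg Q$ and $E=\emptyset$. In both cases, with $M=M(r,Q)$ and for each fixed $K$, as $r\to\infty$, $r\notin E$,
$$Q(z_re^{\zeta/\nu})=Q(z_r)e^\zeta(1+\varepsilon_r(\zeta)),\quad\varepsilon_r\to0\ \text{uniformly on }|\zeta|\le K,\qquad \log\nu=o(M),\ \log r=o(M). \tag{7}$$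
For transcendental $Q$, if $|\zeta|\le K$ then $|z_re^{\zeta/\nu}-z_r|\le2rK/\nu\le r\nu^{-3/4}$ for large $r$, and $(e^{\zeta/\nu})^\nu=e^\zeta$. For a polynomial, $Q(z)\sim az^\nu$, where $a$ is the leading coefficient, and $|z_re^{\zeta/\nu}|\ge re^{-K}\to\infty$. The bound on $\log\nu$ follows from $\nu\le(\log M)^2$ (or $\nu=\deg Q$), and $\log r=o(M)$ was noted before (5).

**Step 2. The assumption to be contradicted.** Suppose that Proposition 3 fails for some fixed $\delta\in(0,\frac1{16}]$. Then there are $r=r_n\to\infty$, $r_n\notin E$, with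
$$B:=\log M(r,f)\le\exp\big((1-6\delta)M/k\big),\qquad M:=M(r,Q)\to\infty. \tag{8}$$
($f\not\equiv0$ because $P\not\equiv0$, so $B$ is a real number, perhaps negative.) From now on $r=r_n$, the symbol $o(\cdot)$ refers to $n\to\infty$, and "for large $n$" is understood. The letters $C,c>0$ denote constants depending only on $k,\delta,P$, possibly different at each occurrence.

**Step 3. Inverting $Q$.** We solve $Q(z)=u$ for $u$ in a large region. Take $K=\log(8/\delta)+8$, write $Q(z_r)=Me^{i\varphi_r}$ with $\varphi_r\in(-\pi,\pi]$, and let $\psi=\mathrm{Log}(1+\varepsilon_r)$. Then $\psi\to0$ uniformly on $|\zeta|\le K$, and by Cauchy $\psi'\to0$ uniformly on $|\zeta|\le K-1$. By (7) a logarithm of $Q(z_re^{\zeta/\nu})/M$ is $\zeta+i\varphi_r+\psi(\zeta)$. Suppose $|\lambda-i\varphi_r|\le K-2$. On $|\zeta|=K-1$ we have $|\zeta+i\varphi_r-\lambda|\ge1>|\psi(\zeta)|$, so by Rouché the equation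
$$\zeta+i\varphi_r+\psi(\zeta)=\lambda$$
has exactly one solution $\zeta=\Xi(\lambda)$ in $|\zeta|<K-1$. It is analytic in $\lambda$, since $\Xi(\lambda)=\frac1{2\pi i}\oint_{|\zeta|=K-1}\frac{\zeta(1+\psi'(\zeta))}{\zeta+i\varphi_r+\psi(\zeta)-\lambda}\,d\zeta$. Moreover
$$\Xi(\lambda)=\lambda-i\varphi_r+o(1),\qquad \Xi'=\frac1{1+\psi'(\Xi)}=1+o(1).$$
Let
$$\Omega=\{U:\ \delta/8<|U|<e^{-\delta/2},\ |\arg U|<3\pi/4\},\qquad Z(u)=z_r\exp\big(\Xi(\log(u/M))/\nu\big)\quad(u\in M\Omega).$$
This is well defined: for $u\in M\Omega$ the real part of $\log(u/M)$ has modulus at most $\log(8/\delta)$, and the imaginary part differs from $\varphi_r$ by at most $\frac{3\pi}4+\pi=\frac{7\pi}4<6$, so $|\log(u/M)-i\varphi_r|<K-2$. By construction $Q(Z(u))=u$. Also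
$$|Z(u)|<r, \tag{9}$$
because $\mathrm{Re}\,\Xi=\log|u/M|+o(1)\le-\frac\delta2+o(1)<0$.

**Step 4. The derivative $Q'$ is nearly constant.** Changing variables will bring in $q(u):=Q'(Z(u))=1/Z'(u)$, and we show that it varies only on the scale $M$. Differentiating the formula for $Z$, $q=\nu u/(Z\,\Xi')\ne0$. Since $Z=z_re^{\Xi/\nu}$, with the corresponding branch of the logarithm
$$\Big|\log q(u)-\log\frac{\nu M}{z_r}\Big|=\Big|\log\frac uM-\frac\Xi\nu-\log\Xi'\Big|\le C\qquad(u\in M\Omega).$$
By Cauchy, $|(\log q)'|\le C/M$ at points of $M\Omega$ at distance $\ge cM$ from its boundary. By (7), $\log|q|=\log\nu+\log M-\log r+O(1)=o(M)$ uniformly on $M\Omega$.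

**Step 5. Normalization.** We choose a base point so that the equation becomes the model equation up to small errors. Let $q_0=q(i\delta M)$. Choose $u_*$ with $e^{u_*}=q_0^k$ and $\mathrm{Im}\,u_*\in[\delta M,\delta M+2\pi)$. Then $\mathrm{Re}\,u_*=k\log|q_0|=o(M)$. Put $u=u_*+v$ with
$$v\in\Lambda=\Big\{-\frac{\delta M}4\le\mathrm{Re}\,v\le(1-4\delta)M,\ |\mathrm{Im}\,v|\le\frac{\delta M}4\Big\}.$$
Then $U=u/M=i\delta+v/M+o(1)$. Up to $o(1)$, $\mathrm{Re}\,U\in[-\frac\delta4,1-4\delta]$ and $\mathrm{Im}\,U\in[\frac34\delta,\frac54\delta]$, hence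
$$\tfrac34\delta\le|U|\le(1-4\delta)+\tfrac54\delta=1-\tfrac{11}4\delta,\qquad 0<\arg U\le\tfrac\pi2+\arctan\tfrac13<\tfrac{3\pi}4 .$$
Since $1-\frac{11}4\delta<1-\frac\delta2\le e^{-\delta/2}$, this rectangle is a compact subset of $\Omega$ depending only on $\delta$, and it contains $i\delta$. So $U$ stays at distance $\ge c$ from $\partial\Omega$. Put $b(v)=q(u_*+v)/q_0$. By Step 4, on $\Lambda$
$$|\log b|\le C,\qquad|b'/b|\le C/M,\qquad b\to1\ \text{locally uniformly on }\mathbb C. \tag{10}$$
For the last statement: if $v$ is bounded then $|u_*+v-i\delta M|=o(M)$, and integrating $(\log q)'$ along the segment gives $|\log b|\le\frac CM\,o(M)=o(1)$. By Weierstrass' theorem all derivatives of $b$ tend to $0$ locally uniformly.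

Put $z_*=Z(u_*)$. Since $|\Xi/\nu|\le K$, $|z_*|\ge re^{-K}\to\infty$, so $P(z_*)\ne0$. Define
$$G(v)=\frac{q_0^k\,f(Z(u_*+v))}{P(z_*)},\qquad\rho(v)=\frac{P(Z(u_*+v))}{P(z_*)} .$$
Since $f'\circ Z=q\,\frac d{du}(f\circ Z)$, we have $f^{(k)}\circ Z=q_0^k(b\,\partial_v)^k(f\circ Z)$. Also $e^{Q(Z)}=e^u=q_0^ke^v$. So (3), divided by $P(z_*)$, becomes
$$(b\,\partial_v)^kG=e^vG+\rho\qquad\text{on }\Lambda. \tag{11}$$
Here $|\rho|\le C$ on $\Lambda$, because $|Z/z_*|\in[e^{-2K},e^{2K}]$ and $|z_*|\to\infty$. Moreover $\rho\to1$ locally uniformly: $\frac{d}{du}\Xi(\log(u/M))=\Xi'/u=O(1/M)$, so $Z(u_*+v)/z_*=\exp(O(|v|/M))\to1$ for bounded $v$. By (9) and the maximum principle $|f(Z)|\le e^B$. As $\log|q_0|=o(M)$ and $-\log|P(z_*)|\le C$,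
$$\log|G|\le B+o(M)\qquad\text{on }\Lambda. \tag{12}$$

Formally, (11) tends to the model equation, on rectangles that exhaust $\mathbb C$. What is missing is a bound for $G=G_n$ on compact sets, uniform in $n$. The only bound we have is (12), which is enormous. But it is small *relative to the natural growth* $e^{|x|}$, $x\approx ke^{v/k}$, near the right end of $\Lambda$, since $B\le e^{(1-6\delta)M/k}$. The next three sections transport it back from there to bounded $v$.

## 6. The coordinate $x\approx ke^{v/k}$ and coefficients of size $|x|^{-2}$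

We will use the Riemann surface of the logarithm: its points $x$ are given by $|x|>0$ and $\arg x\in\mathbb R$. A small disc about a point not containing $0$ lifts to it, and a straight segment makes sense on it as long as it avoids $0$. Differences such as $t-x$ are always differences of the underlying complex numbers.

**Step 1. Definition of $x$.** We want $dx/dv=e^{v/k}/b$ exactly and $x\approx ke^{v/k}/b$. With $v_L=-\delta M/4$ put, on $\Lambda$,
$$x(v)=\frac{ke^{v/k}}{b(v)}+k\int_{v_L}^v\frac{b'(s)}{b(s)}\,\frac{e^{s/k}}{b(s)}\,ds .$$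
The derivative of the first term is $\frac{e^{v/k}}b-\frac{ke^{v/k}b'}{b^2}$, so $\frac{dx}{dv}=\frac{e^{v/k}}b$. Integrate vertically along $\mathrm{Re}\,s=v_L$ (length at most $\delta M/4$) and then horizontally. By (10) the integral term is at most $Ce^{-\delta M/(4k)}+\frac CMe^{\mathrm{Re}\,v/k}$ in modulus. On $\Lambda_1=\Lambda\cap\{\mathrm{Re}\,v\ge-\delta M/8\}$ we have $e^{-\delta M/(4k)}\le e^{-\delta M/(8k)}e^{\mathrm{Re}\,v/k}$, so both parts are at most $\frac CMe^{\mathrm{Re}\,v/k}$. Hence
$$x=\frac{ke^{v/k}}b\,(1+O(1/M))\qquad\text{on }\Lambda_1. \tag{13}$$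

**Step 2. $x$ is a coordinate.** We check that $v\mapsto x$ is one-to-one into the surface and find a large part of its image. By (13) we may define $\log x=\log k+\frac vk-\log b+O(1/M)$, the last term being a principal logarithm. Let $\xi=k\log x$. Then $|\xi-v|\le C$ and $\xi'=\frac kx\cdot\frac{e^{v/k}}b=1+O(1/M)$. As $\mathrm{Re}\,\xi'>0$ on the convex set $\Lambda_1$, $\xi$ is univalent there: $\xi(v_1)-\xi(v_2)$ is $v_1-v_2$ times an average of $\xi'$. Now let $\xi_0$ lie in the rectangle
$$-\tfrac{\delta M}{16}\le\mathrm{Re}\,\xi\le(1-5\delta)M,\qquad|\mathrm{Im}\,\xi|\le\tfrac{\delta M}8 .$$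
Its distance to $\partial\Lambda_1$ is at least $\frac{\delta M}{16}$, so on $\partial\Lambda_1$ we have $|v-\xi_0|\ge\frac{\delta M}{16}>C\ge|\xi(v)-v|$. By Rouché $\xi-\xi_0$ has exactly one zero in $\Lambda_1$. So $\xi(\Lambda_1)$ contains the rectangle, and all our quantities are analytic functions of $x=e^{\xi/k}$ on the part
$$\Sigma=\Big\{e^{-\delta M/(16k)}\le|x|\le X_2,\ |\arg x|\le\frac{\delta M}{8k}\Big\},\qquad X_2=e^{(1-5\delta)M/k},$$
of the surface.

**Step 3. The equation in $x$.** We rewrite (11). Let $a=e^{v/k}$. Then $b\,\partial_v=b\,\frac{dx}{dv}\,\partial_x=a\,\partial_x$, and (11) reads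
$$(a\,\partial_x)^kG=a^kG+\rho .$$
Moreover $\frac{da}{dx}=\frac ak\cdot\frac ba=\frac bk$, so with (13)
$$\alpha:=\frac{a_x}a=\frac b{ka}=\frac{1+O(1/M)}x,\qquad c|x|\le|a|\le C|x| .$$
Let
$$\Sigma'=\Big\{1\le|x|\le\frac{X_2}2,\ |\arg x|\le\frac{\delta M}{8k}-1\Big\}.$$
For $x\in\Sigma'$ the disc of radius $|x|/2$ about $x$ lies in $\Sigma$: its moduli lie in $[\frac12,\frac34X_2]$, and its arguments differ from $\arg x$ by at most $\frac\pi6<1$. So Cauchy's estimate gives
$$|\alpha^{(i)}|\le C|x|^{-1-i}\qquad(0\le i\le k,\ x\in\Sigma'). \tag{14}$$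

**Step 4. Removing the $\partial^{k-1}$ term.** The coefficient of $\partial^{k-1}$ is of size $|x|^{-1}$, whose integral diverges at infinity; this step removes it. Write $\partial=\partial_x$. Since $a^{-j}\partial a^j=\partial+j\alpha$, induction gives
$$a^{-k}(a\partial)^k=(\partial+(k-1)\alpha)\cdots(\partial+\alpha)\,\partial .$$
Indeed, if $(a\partial)^{k-1}=a^{k-1}L$, then $(a\partial)^k=a\,\partial\,a^{k-1}L=a^k(\partial+(k-1)\alpha)L$. Put $G=a^sy$ with $s=-\frac{k-1}2$ (powers of $a$ are $a^s=e^{sv/k}$). Since $a^{-s}\partial a^s=\partial+s\alpha$, the equation becomes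
$$(\partial+(k-1+s)\alpha)\cdots(\partial+(1+s)\alpha)(\partial+s\alpha)\,y=y+H,\qquad H=a^{-k-s}\rho=a^{-(k+1)/2}\rho .$$
The coefficient of $\partial^{k-1}$ on the left is $\sum_{j=0}^{k-1}(j+s)\,\alpha=\big(\binom k2+ks\big)\alpha=0$. For $j\le k-2$ let $P_j$ be the coefficient of $\partial^j$. Give $\partial$ weight $1$ and $\alpha^{(i)}$ weight $i+1$. Each factor has weight $1$, and moving $\partial$ past $\alpha^{(i)}$ either keeps $\partial$ or replaces $\alpha^{(i)}$ by $\alpha^{(i+1)}$, so total weight is preserved. Thus $P_j$ is a universal polynomial in $\alpha,\alpha',\dots$, isobaric of weight $k-j\ge2$: every monomial has this weight. For example, for $k=2$ we have $(\partial+\frac12\alpha)(\partial-\frac12\alpha)=\partial^2-\frac12\alpha'-\frac14\alpha^2$, which for $\alpha=1/x$ is $\partial^2+\frac1{4x^2}$. By (14) and $|x|\ge1$, on $\Sigma'$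
$$y^{(k)}+\sum_{j=0}^{k-2}P_j\,y^{(j)}=y+H,\qquad|P_j|\le C|x|^{-2},\quad|H|\le C|x|^{-1}. \tag{15}$$

**Step 5. Diagonal form.** Finally we separate the exponential directions. Let $\omega_j=e^{2\pi ij/k}$, and define $\eta_0,\dots,\eta_{k-1}$ by $y^{(i)}=\sum_j\omega_j^i\eta_j$ for $0\le i\le k-1$. The Vandermonde matrix $W=(\omega_j^i)$ is constant and invertible, with $W^{-1}=\frac1kW^*$. The vector $(y,\dots,y^{(k-1)})$ satisfies the companion system of $y^{(k)}=y$ plus the error $H-\sum P_iy^{(i)}$ in the last component. The companion matrix has the columns of $W$ as eigenvectors with eigenvalues $\omega_j$, and the last column of $W^{-1}$ has entries $\frac1k\omega_j^{-(k-1)}=\frac1k\omega_j$. So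
$$\eta_j'=\omega_j\eta_j+R_j,\qquad R_j=\frac{\omega_j}k\Big(H-\sum_iP_iy^{(i)}\Big),\qquad|R_j|\le C|x|^{-2}\max_l|\eta_l|+C|x|^{-1}. \tag{16}$$

## 7. Escape paths on the logarithmic surface

To use (16) backward from the outer edge, we integrate $(e^{-\omega_jx}\eta_j)'=e^{-\omega_jx}R_j$ along a path from $x$ to a point with $|t|=X_1$, where $X_1:=X_2/4$. We want $|e^{\omega_j(x-t)}|=e^{-\mathrm{Re}\,\omega_j(t-x)}$ to be controlled along the path, so $t$ should move in a direction close to $d=\bar\omega_j$. For $k=1$, $d=1$: go to the right. From a point with $\arg x$ near $\pi$ the horizontal ray may hit a disc $|t|<X_0$ that we must avoid; then one walks around the disc until its tangent points to the right, and leaves. The domain below makes this work on every sheet.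

Put $\gamma=\sin\frac\pi{4k}\in(0,1)$, $h=2\pi m+\frac\pi{4k}$ with an integer $m\ge1$, and let $1\le X_0<X_1$.

**Definition.** $D$ is the compact set of all $x$ on the logarithmic surface with $X_0\le|x|\le X_1$ and either $|\arg x|\le h$, or $h\le|\arg x|<h+\frac\pi2$ and $|x|\cos(|\arg x|-h)\ge X_0$.

It is compact because in the second alternative $\cos(|\arg x|-h)\ge X_0/X_1>0$. Its boundary consists of part of $|x|=X_1$ and the inner boundary $\Gamma$. The curve $\Gamma$ consists of the arc $|x|=X_0$, $|\arg x|\le h$, and two straight segments tangent to it, starting at $X_0e^{\pm ih}$ in the directions $e_\pm=\pm ie^{\pm ih}$. For fixed $m$ and large $n$, the set $D$ and the discs of radius $1$ about its points with $|x|=X_1$ lie in $\Sigma'$, since $\frac{\delta M}{8k}\to\infty$ and $X_1=X_2/4$.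

Write $\langle s,t\rangle=\mathrm{Re}(s\bar t)$, so that $\mathrm{Re}\,\omega_j(t-x)=\langle t-x,d\rangle$ with $d=\bar\omega_j$. The odd-looking choice of $h$ ensures that no $d$ is nearly perpendicular to the end segments. For all $j$,
$$|\langle e_\pm,d\rangle|=|\sin(h\pm2\pi j/k)|\ge\gamma. \tag{17}$$
Indeed, modulo $2\pi$, $h\pm\frac{2\pi j}k$ equals $\frac{(1\pm8j)\pi}{4k}$. Here $1\pm8j$ is odd and $4k$ is even, so this number has distance at least $\frac\pi{4k}$ from $\pi\mathbb Z$.

**Lemma 5.** For all $x\in D$ and all $j$ there is a path in $D$ from $x$ to a point $t_1$ with $|t_1|=X_1$ such that for all $t$ on it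
$$\mathrm{Re}\,\omega_j(t-x)\ge\gamma(|t|-|x|),\qquad\text{and}\qquad\int\frac{|dt|}{|t|^2}\le\frac{14}{X_0} .$$

**Step 1. Admissible pieces.** We list the two kinds of motion allowed. The path is always stopped as soon as $|t|=X_1$. Type (S) is a straight segment in a unit direction $e$ with $\langle e,d\rangle\ge\gamma$. On it, from $t'$ to $t$, $\langle t-t',d\rangle\ge\gamma|t-t'|\ge\gamma(|t|-|t'|)$. Type (A) is an arc of $|t|=X_0$ along which $\langle t,d\rangle$ is nondecreasing; there $\langle t-t',d\rangle\ge0=\gamma(|t|-|t'|)$. These inequalities add up along a composed path.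

**Step 2. The first ray.** Start with $t=x+sd$, $s\ge0$, which is type (S). The ray is unbounded, so if it does not reach $|t|=X_1$ inside $D$, it leaves $D$ at some $p\in\Gamma$ with $|p|<X_1$. Let $N$ be the unit normal of $\Gamma$ at $p$ pointing into $D$: $N=p/|p|$ on the arc and $N=e^{\pm ih}$ on the segments. Near $p$, $D$ contains the half-plane $\langle t-p,N\rangle\ge0$. On the segments this is how $D$ is defined, on the arc the half-plane lies outside the disc, and at the corners $X_0e^{\pm ih}$ the two descriptions fit together. So if $\langle d,N\rangle\ge0$ the ray would stay in $D$ for a while. Therefore $\langle d,N\rangle<0$.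

**Step 3. Case A: $p=X_0e^{i\theta_p}$ lies on the arc.** Here we walk around the disc. The set $D$ and the set of directions $\{\bar\omega_j\}$ are invariant under complex conjugation, so we may assume $\langle d,ie^{i\theta_p}\rangle\ge0$. With $\langle d,e^{i\theta_p}\rangle<0$ this means $d=e^{i(\theta_p+\pi/2+\beta)}$ with $\beta\in(0,\frac\pi2]$. Move counterclockwise on the arc. At argument $\theta\in[\theta_p,\theta_p+\beta]$ the tangent $ie^{i\theta}$ makes the angle $\theta_p+\beta-\theta\in[0,\frac\pi2]$ with $d$, so this is type (A). Let $\theta'=\theta_p+\beta$.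

If $\theta'\le h$, leave the arc at $\theta'$ along the tangent, whose direction $ie^{i\theta'}$ is exactly $d$. On this ray $|t|\cos(\theta-\theta')=X_0$ with $\theta\in[\theta',\theta'+\frac\pi2)$. While $\theta\le h$ the point is in $D$ because $|t|\ge X_0$. For $\theta>h$ we have $0\le\theta-h\le\theta-\theta'<\frac\pi2$, hence $|t|\cos(\theta-h)\ge X_0$, and again $t\in D$. So the ray stays in $D$ up to $|t|=X_1$.

If $\theta'>h$, go to $\theta=h$ and then along the segment of $\Gamma$ in direction $e_+$. It makes the angle $\theta'-h\in[0,\frac\pi2]$ with $d$, so $\langle e_+,d\rangle\ge0$, and by (17) $\langle e_+,d\rangle\ge\gamma$: type (S), up to $|t|=X_1$.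

**Step 4. Case B: $p$ lies on a segment.** By symmetry take the upper one. If $\langle d,e_+\rangle\ge\gamma$, follow the segment outward to $|t|=X_1$. Otherwise $\langle d,-e_+\rangle\ge\gamma$ by (17). Follow the segment inward to $X_0e^{ih}$, which is type (S). There $\langle d,e^{ih}\rangle<0$ and $\langle d,-e_+\rangle>0$, so continue as in Case A in the clockwise direction. The arc has angle at most $\frac\pi2<2h$, so the lower end $-h$ is not reached before the tangent has direction $d$, and one leaves along this tangent. As in the first alternative of Case A, mirrored, this ray stays in $D$.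

**Step 5. The integral.** It remains to add up lengths. There are at most three straight segments. Each lies on a planar line and in $|t|\ge X_0$. If $s$ is arc length measured from the foot of the perpendicular from $0$ to the line, then $|t|\ge\max(X_0,|s|)$. So each contributes at most $\int_{\mathbb R}\min(X_0^{-2},s^{-2})\,ds=4/X_0$. The arc contributes at most $\frac\pi2/X_0\le2/X_0$. The total is at most $14/X_0$. $\square$

## 8. A bound independent of the sheet

**Step 1. The integral inequality.** We turn Lemma 5 into an estimate for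
$$\mathfrak m=\max_{x\in D}\max_j|\eta_j(x)|\,e^{-\gamma|x|}<\infty .$$
With the path of Lemma 5, (16) gives
$$\eta_j(x)=e^{\omega_j(x-t_1)}\eta_j(t_1)-\int_x^{t_1}e^{\omega_j(x-t)}R_j(t)\,dt,\qquad|e^{\omega_j(x-t)}|\le e^{\gamma|x|-\gamma|t|} .$$
Since $|t|\le\gamma^{-1}e^{\gamma|t|}$, we have $|t|^{-1}\le C|t|^{-2}e^{\gamma|t|}$, and so $|R_j(t)|\le C(\mathfrak m+1)|t|^{-2}e^{\gamma|t|}$ on $D$. Multiplying by $e^{-\gamma|x|}$ and taking the maximum,
$$\mathfrak m\le\max_{|t|=X_1,\,t\in D}\ \max_j|\eta_j(t)|\,e^{-\gamma X_1}+\frac{14C}{X_0}(\mathfrak m+1), \tag{18}$$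
where $C$ does not depend on $X_0,m,n$. Fix $X_0\ge1$, depending only on $k,\delta,P$, with $14C/X_0\le\frac12$.

**Step 2. The outer edge.** This is the one place where the assumption (8) enters. By (12), by $y=a^{(k-1)/2}G$ with $|a|\le C|x|$, and by Cauchy's estimate on discs of radius $1$ (which lie in $\Sigma'$), for $|t|=X_1$, $t\in D$,
$$\log|\eta_j(t)|\le B+o(M)+k\log X_1+C .$$
By (8) and $X_1=\frac14e^{(1-5\delta)M/k}$ we have $\max(B,0)/X_1\le4e^{-\delta M/k}\to0$, and $M=o(X_1)$, $\log X_1=o(X_1)$. So the first term on the right of (18) is at most $\exp(o(X_1)-\gamma X_1)\to0$. For large $n$ it is at most $\frac12$, and (18) gives $\mathfrak m\le\frac12+\frac12(\mathfrak m+1)$, that is, $\mathfrak m\le2$.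

**Step 3. Back to $G$.** On $D$, $|G|=|a|^{-(k-1)/2}|y|\le C|y|\le Ck\max_j|\eta_j|$, as $|a|\ge c|x|\ge c$. Hence for each $m\ge1$ and all $n\ge n(m)$
$$|G|\le C_*e^{\gamma|x|}\quad\text{on }D,\qquad C_*,X_0\ \text{independent of }m,n. \tag{19}$$

## 9. The limit $n\to\infty$ and the contradiction

**Step 1. Bounds to the right.** We translate (19) into the variable $v$. Define $R_0$ by $ke^{R_0/k}=2X_0$. By (10) and (13), $x(v)\to ke^{v/k}$ and $\arg x(v)\to\frac1k\mathrm{Im}\,v$ locally uniformly. Let $\mathcal K$ be a compact subset of $\{\mathrm{Re}\,v\ge R_0,\ |\mathrm{Im}\,v|\le2\pi mk\}$. For large $n$ we have on $\mathcal K$ that $|x|\ge X_0$ (as $|ke^{v/k}|\ge2X_0$), $|\arg x|\le2\pi m+o(1)\le h$, and $|x|\le X_1$ (as $X_1\to\infty$). So $\mathcal K$ is mapped into $D$, and (19) bounds $G=G_n$ on $\mathcal K$ uniformly in $n$.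

**Step 2. Bounds to the left.** Here the differential equation itself does the work. Expanding, $(b\,\partial_v)^k=b^k\partial_v^k+\cdots$, where the lower coefficients are polynomials in $b,b',\dots$, each term of which contains a derivative of $b$. By (10) and $\rho\to1$, the coefficients of (11), solved for $G^{(k)}$, converge locally uniformly on $\mathbb C$ to those of $G^{(k)}=e^vG+1$. In particular they are bounded on compact sets, uniformly in $n$. By Step 1 and Cauchy's estimate, $G,\dots,G^{(k-1)}$ are bounded on compact subsets of $\{\mathrm{Re}\,v=R_0+1,\ |\mathrm{Im}\,v|<2\pi mk\}$. Gronwall's inequality along horizontal lines to the left then bounds $(G_n)$ on compact subsets of $\{\mathrm{Re}\,v\le R_0+1,\ |\mathrm{Im}\,v|<2\pi mk\}$.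

**Step 3. The limit function.** We extract $F$. By Steps 1 and 2, $(G_n)_{n\ge n(\mathcal K)}$ is uniformly bounded on each compact set $\mathcal K\subset\mathbb C$: choose $m$ with $\mathcal K\subset\{|\mathrm{Im}\,v|<2\pi mk\}$. By Montel's theorem and a diagonal argument over $m$, a subsequence converges locally uniformly on $\mathbb C$ to an entire function $F$. Derivatives converge too, so $F^{(k)}=e^vF+1$. Since $|x(v)|\to ke^{\mathrm{Re}\,v/k}$ and $C_*$ in (19) does not depend on $m$,
$$|F(v)|\le C_*\exp\big(\gamma k e^{\mathrm{Re}\,v/k}\big)\qquad(\mathrm{Re}\,v>R_0).$$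
This is (6) with $\gamma=\sin\frac\pi{4k}<1$, which Lemma 4 excludes. The contradiction proves Proposition 3, and with it Theorem 1 and Corollary 2. In particular, for all $k\ge1$, all transcendental entire $Q$ and all solutions $f$ of (1), $\sigma_2(f)=+\infty$. $\blacksquare$
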